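# Periodic and unbounded solutions side by side in a subquadratic Duffing equation

## 1. A ball thrown against a constant pull

Let $p$ be continuous, $1$-periodic and of mean zero, and let $P,Q,R$ be the $1$-periodic functions of mean zero with $P'=p$, $Q'=P$, $R'=Q$. A ball at height $z\ge 0$ is pulled to the ground by a constant force and shaken by $p$:
$$z''=-1-p(t).$$
Put $w=z'+P(t)$. Then $z'=w-P$ and $w'=-1$. Throw the ball from the ground at time $\sigma$ with $z(\sigma)=0$, $w(\sigma)=V$. Everything can be integrated: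
$$w(\sigma+t)=V-t,\qquad z(\sigma+t)=Vt-\tfrac12t^2-\big(Q(\sigma+t)-Q(\sigma)\big).$$
If $V>2\|P\|$ (sup norm), then for $0<t\le V$ we have $Vt-\frac12t^2\ge\frac12Vt$ and $|Q(\sigma+t)-Q(\sigma)|\le\|P\|t$, so $z>0$. The ball lands at some first time $\sigma+t_1$ with $t_1\ge V$. There $w=-V_1$ with $V_1=t_1-V$, and
$$\tfrac12V_1^2-\tfrac12V^2=\tfrac12t_1^2-Vt_1=Q(\sigma)-Q(\sigma+t_1). \tag{1}$$
This is exact. It also gives $t_1(t_1-2V)=2(Q(\sigma)-Q(\sigma+t_1))$, so $|t_1-2V|\le 4\|Q\|/V$: the flight time is $2V$ up to $O(1/V)$.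

Take $p=\cos2\pi t$, so $P=\frac{\sin 2\pi t}{2\pi}$, $Q=-\frac{\cos2\pi t}{4\pi^2}$, and the energy gain is
$$\frac{\cos2\pi(\sigma+t_1)-\cos2\pi\sigma}{4\pi^2}.$$
If $2V=n+\frac12$ with $n$ a large integer, a throw at $\sigma=\frac12$ gains $\frac1{2\pi^2}+O(1/V)$, and a throw at $\sigma=0$ loses that amount up to $O(1/V)$. If $2V=n$, the gain is $O(1/V)$ whatever $\sigma$ is.

So only the two ends of the flight matter; the phase $\sigma$ of the throw decides between gain and loss; and for some flight times every phase is useless.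

Now let the ground be transparent. On the other side, $x=-z>0$, another restoring force sends the ball back. The time spent there decides the phase of the next throw. If that time could be tuned on each round, every throw could be a gaining one and the energy would go to infinity. But the force is one fixed function of $x$, and the time spent on the far side is whatever that function makes it. Can a fixed restoring force do the tuning by itself, for ever? And can the same equation also have periodic motions?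

## 2. Littlewood's boundedness problem and two theorems

The equation is
$$x''+G'(x)=p(t), \tag{2}$$
with $p$ continuous and periodic, $G\in C^1(\mathbb R)$, and $G$ regular enough that every initial value problem has a unique classical solution on all of $\mathbb R$ ($G'$ locally Lipschitz suffices, in the formulation of the problem; below $G'$ is smooth with $|G'(x)|\le C(1+|x|)$, so this holds by the Picard–Lindelöf theorem and Gronwall's inequality).

**Definition.** A solution $x$ is *bounded* (Lagrangian stability) if $\sup_{t\in\mathbb R}(|x(t)|+|x'(t)|)<\infty$. A *periodic solution* is one that is periodic in $t$.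

Littlewood's boundedness problem: it has been conjectured that all solutions of (2) are bounded if either
$$\lim_{|x|\to\infty}\frac{G(x)}{x^2}=+\infty\quad\text{(superquadratic case)} \tag{3}$$
or
$$\lim_{|x|\to\infty}G'(x)\operatorname{sign}x=+\infty\ \text{ and }\ \lim_{|x|\to\infty}\frac{G(x)}{x^2}=0\quad\text{(subquadratic case)}. \tag{4}$$
The borderline between the two must be excluded: $x''+4\pi^2x=\cos2\pi t$ has the solution $\frac{t}{4\pi}\sin2\pi t$, and every other solution differs from it by a bounded function, so all solutions are unbounded. At the opposite extreme, if $p$ is constant and (4) holds, all solutions are bounded, because $\frac12x'^2+G(x)-px$ is conserved and tends to $\infty$ as $|x|+|x'|\to\infty$.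

Two known facts come with the problem. (a) For superquadratic potentials there are examples of (2) with periodic $p$ that have both periodic and unbounded solutions. (b) For $G(x)=\frac1{\alpha+1}|x|^{\alpha+1}$ with $0<\alpha<1$ and $p$ a $C^\infty$ periodic function, all solutions are bounded. The paper "Existence of quasiperiodic solutions and Littlewood's boundedness problem of Duffing equations with subquadratic potentials" asks whether there is an example like (a) in the subquadratic case. The answer is yes.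

**Theorem A.** Let $p(t)=\cos2\pi t+\cos4\pi t$. There is $G\in C^\infty(\mathbb R)$ satisfying (4), with $|G'(x)|=o(|x|)$, such that $x''+G'(x)=p(t)$ has

* a $1$-periodic solution and, for every sufficiently large integer $k$, a periodic solution of minimal period $k$;
* a solution with $|x(t)|+|x'(t)|\to\infty$ as $t\to+\infty$.

**Theorem B.** Let $p$ be continuous, real and $T$-periodic, with Fourier coefficients $\hat p_{k_1}\ne0\ne\hat p_{k_2}$ for some integers $1\le k_1<k_2$ (equivalently, $p$ is not of the form $c_0+c_1\cos(2\pi kt/T+\varphi)$). Let $\alpha\in(0,1)$ with $\alpha(k_2-k_1)/2\notin\mathbb Z$, and $0<\beta<\alpha/(4-\alpha)$. There is $G\in C^\infty(\mathbb R)$ satisfying (4) such that (2) has a $T$-periodic solution and a solution with $|x|+|x'|\to\infty$ as $t\to+\infty$. If $T=1$ and $p$ has mean zero, one can take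
$$G(x)=\tfrac{|x|^{1+\alpha}}{1+\alpha}+\mathrm{const}\ (x\le-1),\qquad G(x)=\tfrac{x^{1+\beta}}{1+\beta}+O\big(x^{\alpha(1+\beta)/2}\big),\quad \tfrac34x^\beta\le G'(x)\le\tfrac54x^\beta\ (x\ge1).$$

The case of a single nontrivial harmonic, $p=c_0+c_1\cos(\omega t+\varphi)$ with $c_1\ne0$, is not decided here; Section 6 shows where our argument loses its grip on it.

## 3. Removing the primitive of the force, and the shape of $G'$

**Reductions.** We normalize $p$. If $p$ has period $T$, the function $\tau\mapsto x(T\tau)$ satisfies the equation with $T^2G'$ and $T^2p(T\tau)$; the index of each Fourier coefficient is kept. The mean of $p$ can be moved into $G'$, and (4) is unaffected when a linear function is added to $G$. So if the theorem holds for the normalized equation with force $g$, then $G'=T^{-2}g+\bar p$, with $\bar p$ the mean of $p$, works for the original one. From now on **$p$ is $1$-periodic with mean zero**, $P,Q,R$ are as in Section 1, $\|\cdot\|$ is the sup norm, $g=G'$ and $G(0)=0$.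

With $y=x'-P(t)$ equation (2) becomes
$$x'=y+P(t),\qquad y'=-g(x),\qquad H:=\tfrac12y^2+G(x)\ \Longrightarrow\ H'=g(x)P(t). \tag{5}$$
The gain of this change is that $y$ is monotone on each side of $x=0$ as soon as $xg(x)>0$.

**Base shape.** We want $g(x)=-|x|^\alpha$ on the far left, $g(x)\approx x^\beta$ on the far right, and smoothness at $0$. Let $\chi\in C^\infty$ be even, $0\le\chi\le1$, $\chi=1$ on $[-\frac12,\frac12]$, $\chi=0$ off $[-1,1]$, nonincreasing on $[0,\infty)$. For $z\ge0$ put
$$f(z)=\chi(z)z+(1-\chi(z))z^\alpha,\qquad m(z)=\chi(z)z+(1-\chi(z))z^\beta .$$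
Both are strictly increasing: the derivative of $f$ is $\chi+(1-\chi)\alpha z^{\alpha-1}+\chi'(z)(z-z^\alpha)$, and the last term is $\ge0$ because on $[\frac12,1]$ we have $\chi'\le0$ and $z\le z^\alpha$; likewise for $m$. Near $0$ both equal $z$; for $z\ge1$, $f=z^\alpha$ and $m=z^\beta$; and $|f-z^\alpha|\le1$ everywhere. Put $g(x)=-f(-x)$ for $x\le0$. For $x\ge0$,
$$g=m+W',\qquad W\in C^\infty,\quad W=0\text{ near }0,\quad |W'|\le \tfrac14m,$$
where $W$ is to be constructed. Then $g$ is smooth near $0$ and $xg(x)>0$ for $x\ne0$.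

**Conventions.** $C,c>0$ are constants depending only on $p,\alpha,\beta$, which may change from line to line; $A\asymp B$ means $cB\le A\le CB$. By $o(1)$ we mean a quantity tending to $0$ as $U$ (or $V$) $\to\infty$, uniformly in everything else (starting times, the admissible data of Section 8, the parameter $\theta$); $o_L(1)$ is the same for fixed $L$.

## 4. Left excursions: the return time

On $x\le0$ write $z=-x$, $w=-y$, $F(z)=\int_0^zf=G(-z)$. Then
$$z'=w-P,\qquad w'=-f(z),\qquad H=\tfrac12w^2+F(z),\qquad H'=-f(z)P. \tag{6}$$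
A *left excursion* starts at $z(\sigma)=0$, $w(\sigma)=V$ with $V$ large, and lasts until the first return to $z=0$. The throw of Section 1 is this with $f$ replaced by the constant $1$.

**Step 1 (a priori bounds and existence of the return).** This step shows that the ball comes back, with almost the same speed. While $z>0$, $w$ decreases and $\int f\,dt=V-w$, so $|H-\frac12V^2|\le\|P\|(V-w)$. If $w<0$, then $\frac12w^2\le H$ gives $\frac12(|w|-V)(|w|+V)\le\|P\|(V+|w|)$, so $|w|\le V+2\|P\|$. Hence for $V\ge\|P\|$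
$$-V-2\|P\|\le w\le V,\qquad |H-\tfrac12V^2|\le4\|P\|V. \tag{7}$$
Put $B=20(\|P\|+1)$ and let $V$ be large.

* While $w\ge V-B$: $z'\ge V-B-\|P\|\ge V/2$. So $z$ and $f(z)$ grow, and $w$ reaches $V-B$ in finite time.
* While $|w|\le V-B$: $F(z)=H-\frac12w^2\ge \frac12V^2-\frac12(V-B)^2-4\|P\|V\ge\frac12VB-4\|P\|V\ge F(1)$. So $z\ge1$, $f(z)\ge1$, and $w$ reaches $-(V-B)$ in finite time, still with $z\ge1$.
* Afterwards $z'\le-(V-B)+\|P\|\le-V/2$, and $z$ hits $0$.

So there is a first return $z(\sigma_1)=0$, $w(\sigma_1)=-V_1$ with $V_1>V-B$. At $\sigma_1$ we have $H=\frac12V_1^2$, so $|V_1^2-V^2|\le8\|P\|V$ and $|V_1-V|\le8\|P\|$.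

**Step 2 (time reversal).** This lets us treat the end of an excursion as a beginning. Put $\tilde z(\tau)=z(\sigma_1-\tau)$, $\tilde w(\tau)=-w(\sigma_1-\tau)$. Then $\tilde z'=\tilde w-\tilde P$ with $\tilde P(\tau)=-P(\sigma_1-\tau)$, and $\tilde w'=-f(\tilde z)$. This is the same kind of system, with $\|\tilde P\|=\|P\|$ and starting speed $V_1$.

Let $\vartheta=\frac\alpha{1+\alpha}\in(0,\frac12)$ and
$$\Lambda(V)=\int_{-V}^V\Big[\tfrac{1+\alpha}2(V^2-w^2)\Big]^{-\vartheta}dw=c_\alpha V^{1-2\vartheta},\qquad 1-2\vartheta=\tfrac{1-\alpha}{1+\alpha}\in(0,1). \tag{8}$$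
This is the flight time for the unforced power law: $dt=-dw/f$ with $f=z^\alpha$ and $\frac{z^{1+\alpha}}{1+\alpha}=\frac12(V^2-w^2)$. For $\alpha=0$ it would be $2V$, as in Section 1.

**Lemma 1.** $\sigma_1-\sigma=\Lambda(V)+O(V^{-\vartheta})$ uniformly in $\sigma$.

*Proof.* We compare $dt=-dw/f(z)$ with the integrand of (8), first away from the ends.

*Central part, $|w|\le V-B$.* Here $z\ge1$ and $F(z)=\frac{z^{1+\alpha}}{1+\alpha}+c_0$ with $|c_0|\le\int_0^1|f-z^\alpha|\le1$; also $F(z)=\frac12(V^2-w^2)+e$ with $|e|\le4\|P\|V$. Since $V^2-w^2\ge V(V-|w|)$, we get $z^{1+\alpha}=\frac{1+\alpha}2(V^2-w^2)(1+r)$ with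
$$|r|\le\frac{4\|P\|V+1}{\frac12V(V-|w|)}\le\frac{10(\|P\|+1)}{V-|w|}\le\frac12 .$$
As $f(z)=z^\alpha=(z^{1+\alpha})^\vartheta$ and $|(1+r)^{-\vartheta}-1|\le C|r|$, replacing $1/f$ by $[\frac{1+\alpha}2(V^2-w^2)]^{-\vartheta}$ costs at most
$$C\int_{|w|\le V-B}\frac{dw}{(V-|w|)\,(V(V-|w|))^{\vartheta}}\le CV^{-\vartheta}\int_B^\infty\frac{dr}{r^{1+\vartheta}}\le CV^{-\vartheta}.$$

*Initial part, $w\in[V-B,V]$.* After time $\tau$ in this part, $z\ge V\tau/2$. If $\tau\ge2/V$, then
$$B\ge\int f\,dt\ge\int_{2/V}^\tau\Big(\frac{Vr}2\Big)^\alpha dr=\frac{2}{(1+\alpha)V}\Big[\Big(\frac{V\tau}2\Big)^{1+\alpha}-1\Big],$$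
so $(V\tau/2)^{1+\alpha}\le CV$ and $\tau\le CV^{\frac1{1+\alpha}-1}=CV^{-\vartheta}$. If $\tau<2/V$ this holds trivially.

*Final part, from $w=-(V-B)$ to $-V_1$.* After time reversal this is an initial part with drop $0<V_1-(V-B)\le B+2\|P\|$ and $\tilde z'\ge V/2$, so it lasts at most $CV^{-\vartheta}$.

*The missing piece of (8).* On $V-B\le|w|\le V$ the integrand is at most $C(V(V-|w|))^{-\vartheta}$, whose integral is at most $CV^{-\vartheta}$. $\square$

## 5. Left excursions: the energy gain

By (6) the gain is $-\int f(z)P\,dt$, and (7) bounds it only by $4\|P\|V$. The true size is $V^\alpha$, and, as in Section 1, it comes from the two ends, where $f(z(t))$ behaves like $(V\tau)^\alpha$, $\tau$ being the time from the end. In the long middle part $f(z(t))$ varies slowly and $P$ averages out. Define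
$$\Psi(\sigma,\sigma_1)=\alpha\int_0^\infty\tau^{\alpha-1}\big[Q(\sigma+\tau)-Q(\sigma_1-\tau)\big]d\tau . \tag{9}$$
For $0<L<L'$, integrating by parts with $\frac{d}{d\tau}R(\sigma\pm\tau)=\pm Q(\sigma\pm\tau)$,
$$\Big|\int_L^{L'}\tau^{\alpha-1}Q(\sigma\pm\tau)d\tau\Big|\le\|R\|(L^{\alpha-1}+L'^{\alpha-1})+\|R\|(L^{\alpha-1}-L'^{\alpha-1})=2\|R\|L^{\alpha-1}. \tag{10}$$
So the integral in (9) converges uniformly, and $\Psi$ is continuous and $1$-periodic in each variable.

**Example.** We use the textbook integral, valid for $0<\alpha<1$ and $\omega>0$,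
$$\int_0^\infty\tau^{\alpha-1}e^{\pm i\omega\tau}d\tau=\Gamma(\alpha)\,\omega^{-\alpha}e^{\pm i\pi\alpha/2} \tag{11}$$
(let $\delta\downarrow0$ in $\int_0^\infty\tau^{\alpha-1}e^{-(\delta\mp i\omega)\tau}d\tau=\Gamma(\alpha)(\delta\mp i\omega)^{-\alpha}$). For $p=\cos2\pi kt$ we have $Q=-(2\pi k)^{-2}\cos2\pi kt$, and
$$\Psi(\sigma,\sigma_1)=\Gamma(1+\alpha)(2\pi k)^{-2-\alpha}\Big[\cos\big(2\pi k\sigma_1-\tfrac{\pi\alpha}2\big)-\cos\big(2\pi k\sigma+\tfrac{\pi\alpha}2\big)\Big].$$
As $\alpha\to0$ this tends to $Q(\sigma)-Q(\sigma_1)$, the right side of (1).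

**Lemma 2.** $\frac12V_1^2-\frac12V^2=V^\alpha\,\Psi(\sigma,\sigma+\Lambda(V))+o(V^\alpha)$ uniformly in $\sigma$.

*Proof.* Put $\varphi(t)=f(z(t))$, a $C^1$ function vanishing at $\sigma$ and $\sigma_1$. So
$$\tfrac12V_1^2-\tfrac12V^2=-\int_\sigma^{\sigma_1}\varphi P\,dt=\int_\sigma^{\sigma_1}Q\varphi'\,dt .$$
Fix $L\ge1$. Since $\Lambda(V)\to\infty$, Lemma 1 gives $\sigma_1-\sigma>2L$ for $V\ge V(L)$. We cut the integral into three pieces.

**Step 1 (the beginning).** We show that $[\sigma,\sigma+L]$ contributes the first half of (9). For $0\le\tau\le L$: $z'\le V+\|P\|\le2V$, so $z\le2VL$ and $0\le V-w\le L(1+(2VL)^\alpha)$. Since $\alpha<1$, $z'/V=(w-P)/V\to1$ uniformly, hence $z(\sigma+\tau)/V\to\tau$ uniformly in $\tau\in[0,L]$ and $\sigma$. As $|f-z^\alpha|\le1$ and $|a^\alpha-b^\alpha|\le|a-b|^\alpha$, also $V^{-\alpha}\varphi(\sigma+\tau)\to\tau^\alpha$ uniformly. Therefore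
$$V^{-\alpha}\int_\sigma^{\sigma+L}Q\varphi'\,dt=V^{-\alpha}\Big(Q\varphi\big|_{\sigma+L}-\int_\sigma^{\sigma+L}P\varphi\,dt\Big)=Q(\sigma+L)L^\alpha-\int_0^LP(\sigma+\tau)\tau^\alpha d\tau+o_L(1),$$
and integrating by parts back, this is $\alpha\int_0^LQ(\sigma+\tau)\tau^{\alpha-1}d\tau+o_L(1)$.

**Step 2 (the end).** We show that $[\sigma_1-L,\sigma_1]$ contributes the second half. Step 1 used $P$ only through $\|P\|$ until the last display. So it applies to the reversed excursion, and since $V_1/V\to1$, $V^{-\alpha}\varphi(\sigma_1-\tau)\to\tau^\alpha$ uniformly on $[0,L]$. Hence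
$$V^{-\alpha}\int_{\sigma_1-L}^{\sigma_1}Q\varphi'\,dt=-Q(\sigma_1-L)L^\alpha-\int_0^LP(\sigma_1-\tau)\tau^\alpha d\tau+o_L(1)=-\alpha\int_0^LQ(\sigma_1-\tau)\tau^{\alpha-1}d\tau+o_L(1),$$
where the last equality uses $P(\sigma_1-\tau)=-\frac{d}{d\tau}Q(\sigma_1-\tau)$.

**Step 3 (the middle is small).** We show that $[a,b]=[\sigma+L,\sigma_1-L]$ contributes only $O(V^\alpha L^{\alpha-1})$. Integrating $w'=-\varphi$ over the two end pieces,
$$w(a)=V-V^\alpha\Big(\tfrac{L^{1+\alpha}}{1+\alpha}+o_L(1)\Big),\qquad -w(b)=V_1-V^\alpha\Big(\tfrac{L^{1+\alpha}}{1+\alpha}+o_L(1)\Big).$$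
Since $w$ is monotone, $|w|\le\max(w(a),-w(b))$ on $[a,b]$; with $V_1\le V+2\|P\|$ this gives $V-|w|\ge cV^\alpha L^{1+\alpha}$ for $V\ge V(L)$. By (7), enlarging $V(L)$,
$$F(z)\ge\tfrac12(V^2-w^2)-4\|P\|V\ge\tfrac12V(V-|w|)-4\|P\|V\ge cV^{1+\alpha}L^{1+\alpha},$$
so $z\ge cVL$ with $c$ independent of $L$. There $\varphi=z^\alpha$ and $z''=-z^\alpha-p<0$, so
$$\varphi''=\alpha z^{\alpha-1}z''+\alpha(\alpha-1)z^{\alpha-2}z'^2<0 .$$
Concavity gives $\int_a^b|\varphi''|=\varphi'(a)-\varphi'(b)\le|\varphi'(a)|+|\varphi'(b)|$. Using $|z'|\le2V$ and $\alpha-1<0$,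
$$\Big|\int_a^bQ\varphi'\Big|=\Big|[R\varphi']_a^b-\int_a^bR\varphi''\Big|\le2\|R\|\big(|\varphi'(a)|+|\varphi'(b)|\big)\le C(VL)^{\alpha-1}V=CV^\alpha L^{\alpha-1}.$$

**Step 4 (putting the pieces together).** By (10) the tails of (9) beyond $L$ are $O(L^{\alpha-1})$, so
$$V^{-\alpha}\big(\tfrac12V_1^2-\tfrac12V^2\big)=\Psi(\sigma,\sigma_1)+O(L^{\alpha-1})+o_L(1).$$
Let $V\to\infty$ and then $L\to\infty$: the left side is $\Psi(\sigma,\sigma_1)+o(1)$. Finally $\sigma_1=\sigma+\Lambda(V)+o(1)$ by Lemma 1, and $\Psi$ is uniformly continuous. $\square$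

## 6. Two frequencies always leave a good phase

For one harmonic, the example after (10) with $\sigma_1=\sigma+\Lambda$ becomes
$$\Psi(\sigma,\sigma+\Lambda)=-2\Gamma(1+\alpha)(2\pi k)^{-2-\alpha}\sin(2\pi k\sigma+\pi k\Lambda)\,\sin\big(\pi k\Lambda-\tfrac{\pi\alpha}2\big).$$
If $k\Lambda-\frac\alpha2\in\mathbb Z$ this vanishes for every $\sigma$, and Lemma 2 says only that the gain is $o(V^\alpha)$. Since $\Lambda(V)\to\infty$ continuously, this happens for arbitrarily large $V$. Nor can a climbing solution jump over these speeds: a gain of order $V^\alpha$ changes $V$ by $O(V^{\alpha-1})$ and $\Lambda$ by $O(V^{\alpha-1-2\vartheta})\to0$. This is where the argument breaks for a single harmonic.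

Two harmonics need not have their bad flight times in common. For $p=\cos2\pi t+\cos4\pi t$ the bad sets are $\Lambda\in\frac\alpha2+\mathbb Z$ and $\Lambda\in\frac\alpha4+\frac12\mathbb Z$; they are disjoint because $\frac\alpha2-\frac\alpha4=\frac\alpha4\in(0,\frac14)$. In the toy model ($\alpha=0$) they would share all integers; the phase shift $\frac{\pi\alpha}2$ in (11) separates them.

**Lemma 3.** $c_1:=\min_\Lambda\max_\sigma\Psi(\sigma,\sigma+\Lambda)>0$.

*Proof.* The function $\Lambda\mapsto\max_\sigma\Psi(\sigma,\sigma+\Lambda)$ is continuous and $1$-periodic, so it is enough to prove that it is positive for each $\Lambda$. Fix $\Lambda$ and write $\psi(\sigma)=\Psi(\sigma,\sigma+\Lambda)$. By uniform convergence we may integrate (9) in $\sigma$ under the integral sign; as $Q$ has mean zero, so has $\psi$. Hence $\max\psi\ge0$ and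
$$\max\psi\ge\int_0^1\psi^+=\tfrac12\int_0^1|\psi|\ge\tfrac12|a_k|,\qquad a_k=\int_0^1\psi(\sigma)e^{-2\pi ik\sigma}d\sigma .$$
For $k\ge1$ the $k$-th coefficients of $\sigma\mapsto Q(\sigma+\tau)$ and $\sigma\mapsto Q(\sigma+\Lambda-\tau)$ are $\hat Q_ke^{2\pi ik\tau}$ and $\hat Q_ke^{2\pi ik(\Lambda-\tau)}$. By uniform convergence and (11),
$$a_k=\hat Q_k\,\Gamma(1+\alpha)(2\pi k)^{-\alpha}\big[e^{i\pi\alpha/2}-e^{2\pi ik\Lambda-i\pi\alpha/2}\big],$$
$$|a_k|=2|\hat Q_k|\,\Gamma(1+\alpha)(2\pi k)^{-\alpha}\,\big|\sin\big(\pi k\Lambda-\tfrac{\pi\alpha}2\big)\big| .$$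
Here $\hat Q_k=-\hat p_k/(2\pi k)^2\ne0$ for $k=k_1,k_2$. If both sines vanished, then $k_i\Lambda-\frac\alpha2\in\mathbb Z$ for $i=1,2$, and so
$$k_2\big(k_1\Lambda-\tfrac\alpha2\big)-k_1\big(k_2\Lambda-\tfrac\alpha2\big)=-\tfrac\alpha2(k_2-k_1)\in\mathbb Z,$$
contrary to the hypothesis on $\alpha$. So $a_{k_1}$ or $a_{k_2}$ is nonzero. $\square$

Let $C_1=\max|\Psi|\ge c_1$. For each $U$ choose $\sigma^*(U)$ with $\Psi(\sigma^*,\sigma^*+\Lambda(U))\ge c_1$. If $|V-U|\le1$, then $V^\alpha=(1+o(1))U^\alpha$, and $\Lambda(V)-\Lambda(U)=O(U^{-2\vartheta})\to0$ by (8). With Lemma 2 and the uniform continuity of $\Psi$ we obtain, for all large $U$,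
$$|V-U|\le1,\ \ \sigma\equiv\sigma^*(U)\ (\mathrm{mod}\ 1)\quad\Longrightarrow\quad\tfrac78c_1U^\alpha\le\tfrac12V_1^2-\tfrac12V^2\le\tfrac98C_1U^\alpha . \tag{12}$$

## 7. Steering the phase from the right

The sensible first try is a power law on both sides, with the hope that some solution hits good phases again and again. By fact (b) this cannot succeed for $G=\frac1{1+\alpha}|x|^{1+\alpha}$ and smooth $p$. In our terms: $\sigma\mapsto\Psi(\sigma,\sigma+\Lambda)$ has mean zero, and with $g$ fixed in advance the next phase is a given function of the present phase and speed, so that nothing keeps it in the set where $\Psi\ge c_1$.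

So $g$ must be chosen along with the solution. But $g$ is one function of $x$: changing it where the solution has already been changes the past. What saves us is that an energy gain takes the next right excursion further out than all earlier ones. Suppose all previous excursions stayed in $x<X$ and the solution now enters $x>0$ with $y=U$ and surplus $E=\frac12U^2-G(X)$ of order $U^\alpha$. It crosses $X$ with a speed $u\asymp U^{\alpha/2}$ and spends a time of order $u/g(X)$ beyond $X$. On that fresh region we are free to change $g$ by a quarter, and so shift the return time by a fixed fraction of $u/g(X)$. If that shift can exceed $1$, any phase can be reached.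

With $g\approx x^\beta$ on the right, $X\asymp U^{2/(1+\beta)}$ and $g(X)\asymp U^\gamma$ with
$$\gamma=\frac{2\beta}{1+\beta},\qquad \frac u{g(X)}\asymp U^{\alpha/2-\gamma},\qquad \gamma<\frac\alpha2\iff\beta(4-\alpha)<\alpha .$$
This is the hypothesis on $\beta$. With $\beta=\alpha$ it would fail, as $\frac{2\alpha}{1+\alpha}>\frac\alpha2$, and the available shift would tend to $0$. So the right side must be weaker than the left.

Two things remain to be secured. The right excursion must not spoil the gain: its own energy change must be $o(U^\alpha)$, whatever modifications $W$ have accumulated so far (Lemma 4). And $W$ must not accumulate much. If every modification increased $W$ at full strength, with $U_{n+1}^2-U_n^2\asymp U_n^\alpha$ the sum of the increments could reach order $U_n^2$. We shall always push $W$ toward the sign opposite to its present one, which keeps $|W|\le CU^\alpha$.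

## 8. Right excursions keep the energy up to $o(U^\alpha)$

Put $C_2=3C_1$, $C_3=C_2+c_1$, and let $b\in C^\infty(\mathbb R)$ be nondecreasing, $b=0$ on $(-\infty,0]$, $b=1$ on $[1,\infty)$. Write $\bar M(x)=\int_0^xm$.

**Definition.** *Admissible data* $(U,X,W)$ consist of $X>1$ and $W\in C^\infty([0,X])$ with $W=0$ on $[0,1]$, $W'$ vanishing to infinite order at $X$, $|W'|\le m/4$, $|W|\le C_3U^\alpha$, such that with $G=\bar M+W$
$$E:=\tfrac12U^2-G(X)\in\big[\tfrac{c_1}4U^\alpha,\ C_2U^\alpha\big]. \tag{13}$$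

**Example.** $W=0$ and $X>1$ with $\bar M(X)=\frac12U^2-\frac{c_1}2U^\alpha$, for $U$ so large that such $X$ exists. Then $E=\frac{c_1}2U^\alpha$, which lies in the interval because $C_2\ge3c_1$. These will be the initial data.

**Extension past $X$.** Write $\mu=m(X)$, $\kappa=\frac14\mu$, and let $\varepsilon=1$ if $W(X)\le0$, $\varepsilon=-1$ otherwise. For $\theta\in[0,1]$ extend $g=m+W'$ to $x\ge X$ by
$$g_\theta(x)=m(x)+\varepsilon\theta\kappa\,b(x-X), \tag{14}$$
and let $G_\theta,W_\theta$ be the corresponding extensions of $G,W$. Since $m$ increases, $\frac34m\le g_\theta\le\frac54m$ on $x\ge0$, and $g_\theta$ is smooth at $X$. Define $X^+=X^+_\theta$ by $G_\theta(X^+)=\frac12U^2+\frac{c_1}4U^\alpha$.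

**Step 1 (sizes).** We list what admissibility gives for large $U$.

* $\bar M(X)=\frac12U^2-E-W(X)=\frac12U^2+O(U^\alpha)$, so $X\asymp U^{2/(1+\beta)}$, $\mu\asymp U^\gamma$ and $X/U^2\asymp U^{-\gamma}$.
* $G_\theta(X^+)-G(X)=E+\frac{c_1}4U^\alpha$ and $g_\theta\ge\frac34\mu$ on $[X,X^+]$, so $X^+-X\le\frac4{3\mu}(C_2+c_1)U^\alpha=O(U^{\alpha-\gamma})=o(X)$. Hence $\mu\le m\le(1+o(1))\mu$ and $g_\theta\le2\mu$ on $[X,X^+]$. Since $E+\frac{c_1}4U^\alpha\ge\frac{c_1}2U^\alpha$, also $X^+-X\ge cU^{\alpha-\gamma}\to\infty$.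
* On $[X,X^+]$, $W_\theta$ is monotone and moves in the direction opposite to the sign of $W(X)$ (upward if $W(X)=0$), by at most $\kappa(X^+-X)\le C_3U^\alpha$. Hence $|W_\theta|\le C_3U^\alpha$ on $[0,X^+]$.
* $G(X/2)\le\frac14U^2+o(U^2)$, because $\bar M(X/2)\le2^{-(1+\beta)}\bar M(X)+C\le\frac14U^2+O(U^\alpha)$ and $|W|\le C_3U^\alpha$.

**Step 2 (the solution returns).** Consider the solution of (5) with $g=g_\theta$ on $x\ge0$, starting at time $s$ with $x=0$, $y=U$. We show that it comes back to $x=0$. As in Section 4, while $x>0$, $y$ decreases, $-U-2\|P\|\le y\le U$ and $|H-\frac12U^2|\le4\|P\|U$. If $x>0$ for ever, $y$ tends to a finite limit $y_\infty$; recall that $x'=y+P$ and that the integrals of $P$ are bounded.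

* If $y_\infty>0$, then $x\to\infty$ and $y'=-g_\theta(x)\to-\infty$, impossible.
* If $y_\infty<0$, then $x\to-\infty$, impossible.
* If $y_\infty=0$, then eventually $G_\theta(x)\ge\frac12U^2-4\|P\|U-1$, so $x$ and hence $g_\theta(x)$ are bounded below by positive constants, and $y\to-\infty$, impossible.

So there is a first return time $\sigma$ with $x(\sigma)=0$. There $y^2=2H$ is large while $x'\le0$, so $y\le\|P\|$, and therefore $y(\sigma)=-V$ with $V$ large.

**Lemma 4.** There is $\rho(U)\to0$, independent of the admissible data, of $\theta$ and of $s$, with $|H(t)-\frac12U^2|\le\rho(U)U^\alpha$ on $[s,\sigma]$ for $U$ large. In particular $\frac12|V^2-U^2|\le\rho U^\alpha$.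

*Proof.* The argument is a bootstrap from the weaker bound
$$|H-\tfrac12U^2|\le\tfrac{c_1}8U^\alpha . \tag{15}$$
As long as (15) holds, $G_\theta(x)\le H\le\frac12U^2+\frac{c_1}8U^\alpha$, so $x<X^+$, $|W_\theta(x)|\le C_3U^\alpha$ and $m(x)\le2\mu$. We show that on any interval $[s,t]$ on which (15) holds the variation of $H$ is at most $\rho U^\alpha$ with $\rho=o(1)$. For $U$ so large that $\rho<\frac{c_1}8$, continuity then shows that (15) never fails, and the lemma follows.

Let $K=U^{\alpha/2}\ge2\|P\|+1$. As $y$ decreases, time splits into "out" ($y\ge K$), "turn" ($|y|\le K$) and "in" ($y\le-K$).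

**Step 1 (turn).** Here the crude bound is enough: $|\int gP\,dt|\le\|P\|\int g\,dt=\|P\|\cdot(\text{decrease of }y)\le2K\|P\|$.

**Step 2 (out, the part of $m$).** We use that $m(x(t))$ is monotone. Here $x'\ge y-\|P\|\ge y/2>0$, so
$$\Big|\int m(x)P\,dt\Big|=\Big|[mQ]-\int Q\,d(m(x))\Big|\le4\|Q\|\mu\le CU^\gamma ,$$
since $m(x(t))$ runs monotonically from $0$ to at most $2\mu$.

**Step 3 (out, the part of $W$).** Nothing is known about the sign or the variation of $W_\theta'$; we use only that $W_\theta$ is small and integrate by parts. As $x''=p-g$,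
$$\int W_\theta'(x)P\,dt=\int\frac{d}{dt}\big[W_\theta(x)\big]\frac P{x'}\,dt=\Big[\frac{W_\theta P}{x'}\Big]-\int W_\theta\Big(\frac p{x'}-\frac{P(p-g)}{x'^2}\Big)dt .$$
With $x'\ge y/2$, $y\ge K\ge1$ and $\int g\,y^{-2}dt=\int y^{-2}(-dy)\le1/K$, this is bounded by
$$CU^\alpha\Big(\frac1K+\int\frac{dt}y\Big).$$
On $\{x\ge X/2\}$ we have $g\ge\frac34m(X/2)\ge cU^\gamma$, so $\int\frac{dt}y=\int\frac{-dy}{gy}\le CU^{-\gamma}\log U$. On $\{x\le X/2\}$, (15) and Step 1 of this section give $y^2=2(H-G)\ge U^2/3$, so $\int\frac{dt}y=\int\frac{dx}{x'y}\le2\int_0^{X/2}\frac{dx}{y^2}\le\frac{CX}{U^2}\le CU^{-\gamma}$.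

**Step 4 (in).** The way back is estimated in the same way with $|y|$ in place of $y$: $|x'|\ge|y|/2$, $x$ decreases, $m(x(t))$ is nonincreasing and $|y|\le U+2\|P\|$, so the bounds of Steps 2 and 3 hold again.

**Step 5 (sum).** All bounds hold up to any intermediate time. The variation of $H$ is at most
$$C\big(U^\gamma+K+U^\alpha(K^{-1}+U^{-\gamma}\log U)\big)\le\rho\,U^\alpha,\qquad\rho(U)=C\big(U^{\gamma-\alpha}+U^{-\alpha/2}+U^{-\gamma}\log U\big)\to0. \qquad\square$$

## 9. The return time sweeps through all phases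

**Lemma 5.** For $U$ large, $\theta\mapsto\sigma(\theta)$ is continuous on $[0,1]$ and $|\sigma(1)-\sigma(0)|\ge1$.

*Proof.* Let $U$ be so large that $\rho\le c_1/20$ (and as large as needed below).

**Step 1 (continuity).** This is for the intermediate value theorem later. At $s$, $x'=U+P>0$; at $\sigma$, $x'=-V+P<0$; in between $x>0$. Fix $\theta_0$ and a small $\delta>0$. By continuous dependence on $\theta$, for $\theta$ near $\theta_0$ we have $x'>0$ on $[s,s+\delta]$, $x>0$ on the compact interval $[s+\delta,\sigma(\theta_0)-\delta]$, $x'<0$ on $[\sigma(\theta_0)-\delta,\sigma(\theta_0)+\delta]$ and $x<0$ at its right end. So $|\sigma(\theta)-\sigma(\theta_0)|\le\delta$.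

**Step 2 (splitting the excursion at $X$).** We separate the part that $\theta$ influences directly. While $0\le x\le X$ and $y>0$,
$$\tfrac12y^2=H-G(x)\ge\tfrac12U^2-\rho U^\alpha-G(X)=E-\rho U^\alpha\ge\big(\tfrac{c_1}4-\tfrac{c_1}{20}\big)U^\alpha=\tfrac{c_1}5U^\alpha .$$
So $y\ge cU^{\alpha/2}>2\|P\|$ there: $y$ cannot reach $0$, $x$ increases, and it reaches $X$ at a time $t_X$ with $y=u$. As $g_\theta=g$ on $[0,X]$, $t_X$ and $u$ do not depend on $\theta$. Also $\frac12u^2\le E+\rho U^\alpha$, hence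
$$cU^{\alpha/2}\le u\le CU^{\alpha/2}. \tag{16}$$
Let $t_X'$ be the next time with $x=X$, and $y(t_X')=-u'$. By Lemma 4, $|u'^2-u^2|\le4\rho U^\alpha$, so $|u'|=(1+o(1))u>\|P\|$; since $x'\le0$ at $t_X'$, $u'>0$. Afterwards $y\le-u'$ as long as $x>0$, so $x$ decreases to $0$. Write
$$\sigma=t_X+\tau(\theta)+D(\theta),\qquad\tau=t_X'-t_X,\quad D=\sigma-t_X' .$$

**Step 3 (the strip $[X,X+1]$ is crossed fast).** In this strip $g_\theta$ is in transition; we show that the time spent there is negligible. There $G_\theta(x)-G(X)\le\frac54m(X+1)\le\frac32\mu$ and $|H-H(t_X)|\le2\rho U^\alpha$, so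
$$y^2\ge u^2-4\rho U^\alpha-3\mu\ge\tfrac12u^2,$$
because $\mu=o(U^\alpha)=o(u^2)$. Hence $|x'|\ge u/\sqrt2-\|P\|\ge u/2$ in the strip, and $y$ does not change sign while $x$ stays in it. Leaving $X$ with $y>0$, the solution moves up and exits at $X+1$. When it comes back to $X+1$, $x'\le0$ forces $y<0$; from then on $y$ is negative and decreasing, and $x$ runs down to $X$. So the strip is crossed once outward and once inward, in total time at most $4/u=o(u/\mu)$.

**Step 4 ($\tau$ moves by at least $u/(3\mu)$).** Since $y'=-g_\theta$,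
$$\int_{t_X}^{t_X'}g_\theta(x)\,dt=u+u'=(2+o(1))u .$$
On $x\ge X$ we have $\mu\le m(x)\le(1+o(1))\mu$ along the excursion, as $x<X^+$, and outside the strip $g_\theta=m+\varepsilon\theta\kappa$ with $\kappa=\frac14\mu$. Hence:

* for $\theta=0$: $\tau(0)=(2+o(1))u/\mu$;
* for $\theta=1$, $\varepsilon=1$: $\frac54\mu\big(\tau(1)-\frac4u\big)\le(2+o(1))u$, so $\tau(1)\le\big(\frac85+o(1)\big)u/\mu$;
* for $\theta=1$, $\varepsilon=-1$: since $g_1\le2\mu$ in the strip, $\big(\frac34+o(1)\big)\mu\,\tau(1)+\frac{8\mu}u\ge(2-o(1))u$, so $\tau(1)\ge\big(\frac83-o(1)\big)u/\mu$.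

In both cases $|\tau(1)-\tau(0)|\ge u/(3\mu)$.

**Step 5 ($D$ hardly depends on $\theta$).** The way in from $X$ to $0$ depends on $\theta$ through its starting time and speed; we must check that this cannot undo Step 4. Put
$$h=H(t_X)=G(X)+\tfrac12u^2,\qquad w_0(x)=\sqrt{2(h-G(x))}\ge u\ \text{ on }[0,X],\qquad D_0=\int_0^X\frac{dx}{w_0}.$$
These do not depend on $\theta$. On the way in, $w=-y$ satisfies $|w^2-w_0^2|=2|H-h|\le4\rho U^\alpha=o(1)\,w_0^2$. So $|w-w_0|\le4\rho U^\alpha/w_0$ and $|x'|=w-P\ge w_0/2$, and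
$$|D-D_0|\le\int_0^X\frac{|w-w_0|+\|P\|}{w_0\,(w-P)}\,dx\le8\rho U^\alpha\int_0^X\frac{dx}{w_0^3}+2\|P\|\int_0^X\frac{dx}{w_0^2}.$$
For $x\in[X/2,X]$, $g\ge\frac34m(X/2)=\frac342^{-\beta}\mu\ge\frac14\mu$, so $w_0^2\ge u^2+\frac\mu2(X-x)$. For $x\le X/2$, $w_0^2\ge U^2/3$. Since $\int_0^\infty(u^2+\frac\mu2r)^{-3/2}dr=\frac4{\mu u}$, $\int_0^{X/2}(u^2+\frac\mu2r)^{-1}dr=\frac2\mu\log\big(1+\frac{\mu X}{4u^2}\big)\le\frac C\mu\log U$, $X/U^3\asymp U^{-1-\gamma}\le\frac C{\mu u}$ and $X/U^2\le\frac C\mu$, we get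
$$\int_0^X\frac{dx}{w_0^3}\le\frac4{\mu u}+\frac{CX}{U^3}\le\frac C{\mu u},\qquad\int_0^X\frac{dx}{w_0^2}\le\frac C\mu\log U .$$
As $U^\alpha\le Cu^2$ and $\log U=o(u)$, $|D-D_0|\le C\rho\frac u\mu+\frac C\mu\log U=o(u/\mu)$.

**Step 6 (conclusion).** Since $t_X$ and $D_0$ are independent of $\theta$, $|\sigma(1)-\sigma(0)|\ge\frac u{3\mu}-o\big(\frac u\mu\big)$, and $\frac u\mu\ge cU^{\alpha/2-\gamma}\to\infty$. $\square$

## 10. Building $G$ along the solution

Fix $U_*$ such that for $U\ge U_*$ all the "for $U$ large" statements above hold and, for all admissible data and all $\theta$,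
$$\rho\le\tfrac{c_1}{20},\quad\rho U^\alpha\le\tfrac U4,\quad m(X)\le\tfrac{c_1}{16}U^\alpha,\quad X^+-X\ge3,\quad\big(U^2+(3C_1+c_1)U^\alpha\big)^{\alpha/2}\le2U^\alpha . \tag{17}$$
This is possible since $\rho\to0$, $\alpha<1$, $m(X)\asymp U^\gamma=o(U^\alpha)$ and $X^+-X\ge cU^{\alpha-\gamma}$. The second condition and Lemma 4 give $|V-U|\le2\rho U^\alpha/(U+V)\le1$, as required in (12). Let $U_0\ge U_*$ be so large that $\bar M(X_0)=\frac12U_0^2-\frac{c_1}2U_0^\alpha$ has a solution $X_0>1$, and put $W=0$ on $[0,X_0]$; by the example in Section 8 the data $(U_0,X_0,W)$ are admissible. Start the solution at $s_0=0$ with $x=0$, $y=U_0$.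

**Induction hypothesis.** $g$ is defined on $(-\infty,X_n]$, $(U_n,X_n,W)$ is admissible, $U_n\ge U_*$, and the solution is at $x=0$, $y=U_n$ at time $s_n$, having so far stayed in $x<X_n$.

**Step 1 (choosing $\theta_n$).** We make the next left excursion start at a good phase. By Lemma 5, $\sigma(\theta)$ takes all values of an interval of length at least $1$. So there is $\theta_n\in[0,1]$ such that the return time $\sigma_n=\sigma(\theta_n)$ satisfies $\sigma_n\equiv\sigma^*(U_n)$ mod $1$. Put $X_{n+1}=X^+_{\theta_n}$, $\kappa_n=\frac14m(X_n)$ and define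
$$g(x)=m(x)+\varepsilon_n\theta_n\kappa_n\,b(x-X_n)\,b(X_{n+1}-x),\qquad x\in[X_n,X_{n+1}]. \tag{18}$$
The second cut-off makes $W'$ flat at $X_{n+1}$, ready for the next step.

**Step 2 (the cut-off is not felt).** We check that the excursion computed with $g_{\theta_n}$ is the excursion for (18). By Lemma 4, on the excursion $G_{\theta_n}(x)\le\frac12U_n^2+\frac{c_1}8U_n^\alpha$, whereas $G_{\theta_n}(X_{n+1})=\frac12U_n^2+\frac{c_1}4U_n^\alpha$, and the slope on $[X_n,X_{n+1}]$ is at most $2m(X_n)$. So, when $x\ge X_n$, $X_{n+1}-x\ge\frac{c_1U_n^\alpha}{16\,m(X_n)}\ge1$, and the excursion stays where $g=g_{\theta_n}$. The cut-off changes $G(X_{n+1})$ by at most $\kappa_n\le\frac{c_1}{64}U_n^\alpha$.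

**Step 3 (the gain).** At $\sigma_n$ we have $y=-V_n$ with $\frac12|V_n^2-U_n^2|\le\rho U_n^\alpha\le\frac{c_1}{16}U_n^\alpha$ and $|V_n-U_n|\le1$. By (12) the left excursion that follows ends at a time $s_{n+1}$ with $x=0$, $y=U_{n+1}>0$ and
$$\tfrac12U_n^2+\tfrac{13}{16}c_1U_n^\alpha\le\tfrac12U_{n+1}^2\le\tfrac12U_n^2+\big(\tfrac98C_1+\tfrac{c_1}{16}\big)U_n^\alpha . \tag{19}$$
So $U_{n+1}>U_n$, and $U_{n+1}^\alpha\le2U_n^\alpha$ by the last condition in (17).

**Step 4 (admissibility is restored).** We verify the definition for $(U_{n+1},X_{n+1},W)$. By Step 2 and (19), $E_{n+1}=\frac12U_{n+1}^2-G(X_{n+1})$ satisfies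
$$E_{n+1}\ge\big(\tfrac{13}{16}-\tfrac14-\tfrac1{16}\big)c_1U_n^\alpha=\tfrac{c_1}2U_n^\alpha\ge\tfrac{c_1}4U_{n+1}^\alpha,\qquad E_{n+1}\le2C_1U_n^\alpha\le C_2U_{n+1}^\alpha .$$
On $[X_n,X_{n+1}]$, $|W'|\le\kappa_n=\frac14m(X_n)\le\frac14m(x)$, and $W$ moves monotonically in the direction $\varepsilon_n$, so
$$|W|\le\max\big(|W(X_n)|,\ \kappa_n(X_{n+1}-X_n)\big)\le C_3U_n^\alpha\le C_3U_{n+1}^\alpha .$$
On the earlier part $[0,X_n]$, $|W|\le C_3U_n^\alpha\le C_3U_{n+1}^\alpha$ already. At $X_n$ and $X_{n+1}$, $W'$ vanishes to infinite order, so $W\in C^\infty([0,X_{n+1}])$. The solution has stayed in $x<X_{n+1}$. The induction continues.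

**Step 5 (the limit potential).** We check the claims on $G$. By (19), $U_{n+1}^2\ge U_n^2+c_1U_0^\alpha$, so $U_n\uparrow\infty$ and $X_n\asymp U_n^{2/(1+\beta)}\to\infty$. So $g\in C^\infty(\mathbb R)$ is defined everywhere; $g(x)=-|x|^\alpha$ for $x\le-1$ and $\frac34x^\beta\le g\le\frac54x^\beta$ for $x\ge1$. On $[X_n,X_{n+1}]$, $|W(x)|\le C_3U_n^\alpha\le CX_n^{\alpha(1+\beta)/2}\le Cx^{\alpha(1+\beta)/2}$, and $W=0$ on $[0,X_0]$; this gives the expansion of $G=\bar M+W$ in Theorem B. Hence (4) holds, $g(x)=o(|x|)$, and all initial value problems have unique global solutions.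

**Step 6 (the solution is unbounded).** The left excursions last $\Lambda(V_n)+o(1)\to\infty$ by Lemma 1, so $s_n\to\infty$ and the excursions exhaust all $t\ge0$. On $[s_n,s_{n+1}]$, Lemma 4 and (7) give $H(t)\ge\frac12U_n^2-CU_n\to\infty$. As $H$ is a continuous function of $(x,y)$, $|x|+|y|\to\infty$, and since $y=x'-P$ with $P$ bounded, $|x(t)|+|x'(t)|\to\infty$ as $t\to+\infty$.

## 11. A fixed point of the period map

Here $p$ is as in Section 3 and $G$ is the potential just built; we find a $1$-periodic solution.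

Let $\Phi(x_0,v_0)=(x(1),x'(1))$, where $x$ is the solution with $x(0)=x_0$, $x'(0)=v_0$. It is a continuous map of $\mathbb R^2$, and by uniqueness its fixed points are the initial values of $1$-periodic solutions. Recall from degree theory: two continuous fields on a circle joined by a homotopy of nowhere vanishing fields have the same degree, and a field on the closed disk that does not vanish on the circle and has nonzero degree there has a zero inside.

**Step 1 (large data move almost freely).** Let $r=|(x_0,v_0)|$. For every $\epsilon>0$, $|g(x)|\le\epsilon|x|+C_\epsilon$, so Gronwall's inequality gives $|x|+|x'|\le C(1+r)$ on $[0,1]$. Then $\int_0^1|p-g(x)|\,dt=o(r)$, so $x'(t)=v_0+o(r)$ and $x(t)=x_0+v_0t+o(r)$ on $[0,1]$ as $r\to\infty$.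

**Step 2 (comparison with a rotation).** We compare $\Phi-\mathrm{id}$ with the linear field $(v_0,-x_0)$ on a large circle.

* If $|v_0|\ge r/4$, then $x(1)-x_0=v_0+o(r)$ has the sign of $v_0$.
* If $|v_0|<r/4$, then $|x_0|\ge0.96r$, so $x(t)$ has the sign of $x_0$ and $|x(t)|\ge r/2$ on $[0,1]$. As $g(x)\operatorname{sign}x\to\infty$, $x'(1)-v_0=\int_0^1(p-g(x))\,dt$ has the sign of $-x_0$.

So at each point of the circle there is a component in which both fields are nonzero with the same sign, and no convex combination of the two fields vanishes. The field $(v_0,-x_0)$ is linear with determinant $1$, hence of degree $1$. So $\Phi$ has a fixed point. Together with Section 10 and the reductions of Section 3, this proves Theorem B. $\square$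

## 12. Periodic solutions of every large integer period

Now let $p$ be even, for instance $p=\cos2\pi t+\cos4\pi t$, where $k_1=1$, $k_2=2$, and every $\alpha\in(0,1)$ is allowed because $\frac\alpha2\notin\mathbb Z$. Then $t\mapsto\int_0^tp$ is odd and $1$-periodic, so it has mean zero and equals $P$. For $k\in\mathbb Z$, $P(k/2)=P(-k/2)=-P(k/2)$, so $P(k/2)=0$. The plan is to find solutions symmetric about both $t=0$ and $t=k/2$.

**Step 1 (half a revolution from rest).** We define the time at which $y$ next vanishes. For $\xi>0$ large let $x_\xi$ be the solution with $x(0)=\xi$, $x'(0)=0$; then $y(0)=0$. As $p$ is even, $x_\xi(-t)$ solves the same problem, so $x_\xi$ is even and $y$ is odd. For $t\ge0$, while $x>0$, $y$ strictly decreases and $|H-G(\xi)|\le\|P\||y|$, so $\frac12y^2\le G(\xi)+\|P\||y|$ and $y$ is bounded. If $x>0$ for all $t\ge0$, $y$ would tend to a limit $y_\infty<0$ and $x\to-\infty$, a contradiction. So $x$ has a first zero, with $y=-V$. There $\frac12V^2\ge G(\xi)-\|P\|V$, hence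 $V\ge\sqrt{2G(\xi)}-2\|P\|$ is large, and $x'=-V+P<0$, a transversal crossing. By Section 4, in the left excursion that follows, $y$ strictly increases ($y'=f(z)>0$) from $-V$ to some $V_1>0$. So there is a first time $t_*(\xi)>0$ with $y(t_*(\xi))=0$, and $y<0$ on $(0,t_*(\xi))$.

**Step 2 ($t_*$ is continuous and tends to infinity).** This allows us to prescribe its value. We have $y'(0)=-g(\xi)<0$ and $y'(t_*(\xi))>0$. For nearby $\xi$, therefore, $y<0$ on a common interval $(0,\delta]$; on $[\delta,t_*-\delta]$ continuous dependence keeps $y<0$; near $t_*$ there is exactly one, transversal zero. Hence $t_*$ is continuous for $\xi\ge\xi_0$, with $\xi_0$ large. In the left excursion $F(z)\le H\le CV^2$, so $z\le CV^{2/(1+\alpha)}$ and $f(z)\le CV^{2\alpha/(1+\alpha)}$. As $y$ must climb from $-V$ to $0$,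
$$t_*(\xi)\ge cV^{1-\frac{2\alpha}{1+\alpha}}=cV^{\frac{1-\alpha}{1+\alpha}}\to\infty\qquad(\xi\to\infty).$$

**Step 3 (a $k$-periodic solution).** We place the zero of $y$ at $k/2$. For every integer $k>2t_*(\xi_0)$ there is $\xi_k>\xi_0$ with $t_*(\xi_k)=k/2$. Then $x'(k/2)=y(k/2)+P(k/2)=0$. Since $p(k-t)=p(t)$, the function $x_{\xi_k}(k-t)$ solves the equation with the same data at $t=k/2$, so $x_{\xi_k}$ is symmetric about $k/2$ as well as about $0$. Hence $x_{\xi_k}(k+t)=x_{\xi_k}(-t)=x_{\xi_k}(t)$: it is $k$-periodic.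

**Step 4 (the minimal period is $k$).** Here we assume that $1$ is the minimal period of $p$, as it is for $\cos2\pi t+\cos4\pi t$. The solution $x=x_{\xi_k}$ is nonconstant, since $p$ is. Let $\ell\le k$ be its minimal period. Then $p=x''+g(x)$ is $\ell$-periodic, so $\ell\in\mathbb N$, and $y=x'-P$ is $\ell$-periodic. Now $y$ is odd and $k$-periodic with $y<0$ on $(0,k/2)$, hence $y>0$ on $(k/2,k)$. From $y(\ell)=y(0)=0$ we get $\ell\in\{\frac k2,k\}$. But $y$ changes sign from $+$ to $-$ at $0$ and from $-$ to $+$ at $k/2$, so $\ell=\frac k2$ is impossible. Hence $\ell=k$.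

For $p=\cos2\pi t+\cos4\pi t$, choose any $\alpha\in(0,1)$ and $0<\beta<\alpha/(4-\alpha)$. Section 10 gives $G\in C^\infty(\mathbb R)$ with (4), $|G'(x)|=o(|x|)$ and a solution with $|x|+|x'|\to\infty$; Section 11 gives a $1$-periodic solution; and Steps 1–4 give, for every sufficiently large integer $k$, a solution of minimal period $k$, all for the same $G$. This proves Theorem A. $\blacksquare$
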